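\title{Almost every point of the middle-thirds Cantor set is Poisson generic in base 2}

\begin{abstract}
A real number is Poisson generic in base $b$ if, among the first $b^k$ positions of its base-$b$ expansion, the proportion of words of length $k$ that occur exactly $i$ times tends to $e^{-1}/i!$ for every $i$. We show that almost every point of the middle-thirds Cantor set, with respect to the Cantor--Lebesgue measure, is Poisson generic in base $2$, with a power-saving rate. The same holds in every base not divisible by $3$, for a class of measures with independent digits in a prime base, and at the level of point processes. The proof reveals the ternary digits in blocks and uses a martingale to reduce the Poisson law to a single second-moment estimate. That estimate follows from two Fourier-analytic savings whose product just suffices.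
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $b\ge2$ be an integer and let $x=\sum_{j\ge1}a_jb^{-j}\in[0,1]$ with $a_j\in\{0,\dots,b-1\}$. The numbers with two expansions form a countable set, which is null for every measure considered below. A word $\omega\in\{0,\dots,b-1\}^k$ \emph{occurs at position $j$} if $(a_j,\dots,a_{j+k-1})=\omega$. For $k\ge1$ and $i\ge0$ let
\[
Z_k(i;x)=b^{-k}\,\#\bigl\{\omega\in\{0,\dots,b-1\}^k:\ \omega\text{ occurs at exactly $i$ positions } j\in\{1,\dots,b^k\}\bigr\}.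
\]
The number $x$ is \emph{Poisson generic in base $b$} (Rudnick), or \emph{$b$-super normal}, if
\[
\lim_{k\to\infty}Z_k(i;x)=\frac{e^{-1}}{i!}\qquad\text{for every } i=0,1,2,\dots
\]

The definition distributes $N=b^k$ positions among $N$ words, so a word occurs once on average: $\sum_i iZ_k(i;x)=1$ for every $x$. If $N$ balls are thrown independently and uniformly into $N$ boxes, a given box receives $i$ balls with probability $\binom Ni N^{-i}(1-1/N)^{N-i}\to e^{-1}/i!$. Poisson genericity says that the words of $x$ imitate this experiment. It should be compared with normality to base $b$, which asks that each fixed word of length $k$ occur with asymptotic frequency $b^{-k}$. Normality fixes $k$ and lets the sample grow; Poisson genericity looks at the sample exactly when it is as large as the set of words. In base $2$ the following is known (Peres--Weiss): Lebesgue-almost every $x$ is Poisson generic; every Poisson generic number is normal; and the binary Champernowne number $0.1\,10\,11\,100\cdots$ is not Poisson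 generic.

Let $C_{1/3}=\{\sum_{l\ge1}2\varepsilon_l3^{-l}:\varepsilon_l\in\{0,1\}\}$ be the middle-thirds Cantor set. The Cantor--Lebesgue measure $\mu$ is the law of $\sum_l2\varepsilon_l3^{-l}$ when the $\varepsilon_l$ are independent and take the values $0,1$ with probability $\frac12$; equivalently, it is the Lebesgue--Stieltjes measure of the Cantor function. The question posed in \cite{NNM} is:

\begin{quote}
Is $\mu$-almost every $x\in C_{1/3}$ Poisson generic in base $2$?
\end{quote}

In base $3$ the answer is no: only $2^k$ of the $3^k$ words can occur, so $Z_k(0;x)\ge1-(2/3)^k$. In base $2$ one guesses yes, because multiplication by $2$ scrambles ternary digits: modulo $3^M$ the powers of $2$ run through all invertible residues. The reason for caution is that the words of length $k$ see the points $2^{j-1}x \bmod 1$ at resolution $2^{-k}$, where $\mu$ is far from uniform, and that only $2^k$ points are available to smooth this out. The guess is correct.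

\begin{theorem}\label{thm:cantor}
Let $\mu$ be the Cantor--Lebesgue measure and $b=2$. There are $C,\delta>0$ such that for all $k\ge1$
\[
\int\sum_{i\ge0}\Bigl|Z_k(i;x)-\frac{e^{-1}}{i!}\Bigr|^2\,d\mu(x)\le C\,2^{-\delta k}.
\]
Consequently $\mu$-almost every $x\in C_{1/3}$ is Poisson generic in base $2$; indeed, for $\mu$-almost every $x$ and each $\delta'<\delta$, $\sum_i|Z_k(i;x)-e^{-1}/i!|^2=o(2^{-\delta'k})$.
\end{theorem}

\subsection{Other bases, other measures, and the Poisson process}

We prove Theorem~\ref{thm:cantor} as a case of a more general statement, which costs nothing extra and shows which features of the Cantor measure matter. Let $p$ be a prime and $b\ge2$ an integer with $p\nmid b$. Let $\lambda=(\lambda_0,\dots,\lambda_{p-1})$ be a probability vector that is not a point mass, and let $\mu=\mu_\lambda$ be the law of $x=\sum_{l\ge1}d_lp^{-l}$, where the digits $d_l$ are independent with law $\lambda$. Write $e(t)=e^{2\pi it}$ and put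
\[
\psi(t)=\sum_d\lambda_d\,e(dt),\qquad
\gamma_2=-\log_p\sum_d\lambda_d^2,\qquad
\gamma_\infty=-\log_p\max_d\lambda_d .
\]
Since $1/p\le\sum_d\lambda_d^2\le\max_d\lambda_d<1$, we have $0<\gamma_\infty\le\gamma_2\le1$. Both exponents measure how spread out $\mu$ is: an interval of length $r$ has measure $O(r^{\gamma_\infty})$, and two independent points are within $r$ of each other with probability $O(r^{\gamma_2})$ (Lemma~\ref{lem:balls}). For $M\ge0$ let
\[
\Psi_M(t)=\prod_{l=1}^M|\psi(t/p^l)|,\qquad
Q_M(\tau)=\sum_{y=0}^{p^M-1}\Psi_M(y+\tau),\qquad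
Q_M^*=\sup_{\tau\in\mathbb R}Q_M(\tau).
\]
By independence $\Psi_M(t)=|\mathbb E\,e(t\sum_{l\le M}d_lp^{-l})|$, so $Q_M(0)$ is the $\ell^1$ norm of the discrete Fourier transform of the law of the first $M$ digits. Our hypothesis compares it with $\gamma_2$:

\medskip
\noindent\textbf{Hypothesis (H).} $Q^*_{M_0}<p^{\gamma_2M_0}$ for some $M_0\ge1$.
\medskip

For the Cantor--Lebesgue measure, $p=3$, $\lambda=(\frac12,0,\frac12)$, $|\psi(t)|=|\cos2\pi t|$, and $\gamma_2=\gamma_\infty=\log_32\in(0.63,0.64)$.

Let $I\subset(0,\infty)$ be a finite union of bounded intervals of total length $|I|>0$, and let $Z^I_k(i;x)$ be the proportion of words $\omega\in\{0,\dots,b-1\}^k$ that occur in the base-$b$ expansion of $x$ at exactly $i$ positions $j$ with $j/b^k\in I$. Thus $Z_k=Z_k^{(0,1]}$. A \emph{point process} on $(0,\infty)$ is a random sum of Dirac masses that is finite on compact sets. Point processes $\xi_k$ \emph{converge in law} to $\xi$ if $\int\phi\,d\xi_k$ converges in distribution to $\int\phi\,d\xi$ for every continuous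 compactly supported $\phi$. The \emph{unit-rate Poisson process} is the point process whose counts in disjoint bounded Borel sets $A$ are independent Poisson variables of mean $|A|$.

\begin{theorem}\label{thm:main}
Assume \textup{(H)}. For each $I$ as above there are $C,\delta>0$ such that
\begin{equation}\label{eq:main}
\int\sum_{i\ge0}\Bigl|Z_k^I(i;x)-e^{-|I|}\frac{|I|^i}{i!}\Bigr|^2d\mu(x)\le Cb^{-\delta k}\qquad(k\ge1).
\end{equation}
Consequently, for $\mu$-almost every $x$, the number $x$ is Poisson generic in base $b$, and, with $\omega$ uniform on $\{0,\dots,b-1\}^k$, the point processes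
\[
\xi_k=\sum_{j\ge1}\mathbf 1\{\omega\text{ occurs at position }j\}\,\delta_{j/b^k}
\]
on $(0,\infty)$ converge in law, as $k\to\infty$, to the unit-rate Poisson process.
\end{theorem}

\begin{corollary}\label{cor:examples}
Hypothesis \textup{(H)}, and hence the conclusion of Theorem~\ref{thm:main} for every $b$ with $p\nmid b$, holds
\begin{enumerate}
\item[(1)] for the Cantor--Lebesgue measure; so $\mu$-almost every $x\in C_{1/3}$ is Poisson generic, in the process sense and with power-saving rate, simultaneously in all bases $b$ not divisible by $3$;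
\item[(2)] for the biased measures on $C_{1/3}$ with $(\lambda_0,\lambda_2)=(\frac12+\epsilon,\frac12-\epsilon)$ and $|\epsilon|$ small;
\item[(3)] whenever $\gamma_2>2/3$, in particular for uniform digits from a set $D\subset\{0,\dots,p-1\}$ with $|D|>p^{2/3}$.
\end{enumerate}
\end{corollary}

Taking $D=\{0,\dots,p-1\}$ in (3) gives Lebesgue measure, and any base $b$ is allowed by choosing a prime $p\nmid b$. The Cantor set narrowly misses (3), since $2^3<3^2$, and needs a computation of its own (Lemma~\ref{lem:cantorQ}).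

Section~\ref{sec:idea} explains the method. Section~\ref{sec:poisson} contains the martingale lemma; Sections~\ref{sec:measure} and~\ref{sec:H} contain the estimates for $\mu$, for the powers of $b$ and for $Q_M$, and prove Corollary~\ref{cor:examples}. The main estimate is in Section~\ref{sec:comp}, and Sections~\ref{sec:L2} and~\ref{sec:as} complete the proofs.

\section{The method}\label{sec:idea}

In this section $p=3$, $b=2$, $N=2^k$, $\gamma=\log_32$, and $\mu$ is the Cantor--Lebesgue measure. The word $\omega$ occurs at $j$ when $2^{j-1}x\bmod1$ falls in a cell of length $1/N$. To compute the moments of the number of occurrences one would expand the indicators of cells into Fourier series and meet $\hat\mu(h_12^{j_1}+\dots+h_r2^{j_r})$ for all $r$, with $|h_i|$ of size $N$ and beyond. There is no decay to rely on: $|\hat\mu(t)|=\prod_{l\ge1}|\cos(2\pi t/3^l)|$, so $|\hat\mu(3^n)|=|\hat\mu(1)|>0$ for all $n$. We avoid all correlations of order $r>2$ as follows.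

\subsection{A deterministic compensator forces the Poisson law}

Here is the mechanism in its simplest form. Let $\mathcal F_1\subset\dots\subset\mathcal F_{B+1}$ be $\sigma$-fields, let $X_\nu\in\{0,1\}$ be $\mathcal F_{\nu+1}$-measurable, and let $q_\nu=\mathbb P(X_\nu=1\mid\mathcal F_\nu)$. The sum $\Lambda=\sum_\nu q_\nu$ is the \emph{compensator} of the count $\sum_\nu X_\nu$. Suppose that $q_\nu\le\varepsilon\le\frac12$ and that $\Lambda$ equals a constant $a$, although the individual $q_\nu$ may be random. The products $\Pi_n=\prod_{\nu\le n}\frac{1-X_\nu}{1-q_\nu}$ satisfy $\mathbb E[\Pi_n\mid\mathcal F_n]=\Pi_{n-1}$, so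
\[
\mathbb E\Bigl[\mathbf 1\Bigl\{\sum_\nu X_\nu=0\Bigr\}\prod_\nu(1-q_\nu)^{-1}\Bigr]=1 .
\]
Since $q\le-\log(1-q)\le q+q^2$ for $0\le q\le\frac12$, the product lies between $e^a$ and $e^{a(1+\varepsilon)}$. Hence $e^{-a(1+\varepsilon)}\le\mathbb P(\sum_\nu X_\nu=0)\le e^{-a}$, with no independence assumed. Lemma~\ref{lem:poisson} is a robust version for generating functions, in which $\Lambda$ is only close to $a$ in mean.

We cut the positions $1,\dots,N$ into blocks, let $X_\nu$ count the occurrences of $\omega$ in the $\nu$th block, and let $\mathcal F_\nu$ be generated by the ternary digits up to the scale at which that block begins. It remains to show that the compensator $\Lambda(\omega)$ is close to $1$ for most $\omega$, and for this a second moment suffices.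

\subsection{Two savings}

Given the digits up to index $m$, with $3^m\approx2^{j-1}$, the point $2^{j-1}x\bmod 1$ is distributed as a translate of a dilated copy of $\mu$. This law $P_j$ gives mass about $N^{-\gamma}$ to about $N^\gamma$ of the $N$ cells and nothing to the others, so no single $P_j$ is close to uniform. The compensator $\Lambda(\omega)$ is the mass that $\rho=\sum_jP_j$ gives to the cell of $\omega$. If the $N$ translations were independent and uniform, $\Lambda(\omega)$ would have variance about $N\cdot N^{\gamma-1}\cdot N^{-2\gamma}=N^{-\gamma}$. They are not independent, and the question is how much this costs.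

On the Fourier side, the variance of $\Lambda(\omega)$ over $\omega$ is essentially $N^{-2}\sum_{0<|h|\le N}|\hat\rho(h)|^2$, for which the trivial bound is $N^{-2}\cdot N\cdot N^2=N$. So we must save more than a factor $N^{-1}$. The factor $|\cos(2\pi t/3^l)|$ depends on $t$ modulo $3^l$, and this splits the correlation of $\hat P_j(h)$ and $\hat P_{j'}(h)$ into two parts. The unrevealed digits $l>m$ see the \emph{leading} ternary digits of $h2^{j-1}$; in mean square over $h$ they save $N^{-\gamma}$, as in the independent model. The first few digits see the \emph{trailing} ternary digits of $h(2^{j'-1}-2^{j-1})$; as $j'$ varies these run through residues modulo $3^M\approx N$ with bounded multiplicity, and they save $Q_M(0)/3^M$. The total is $N\cdot N^{-\gamma}\cdot Q_M(0)/N$, and we win if $Q_M(0)$ is smaller than $3^{\gamma M}=2^M$ by a power of $N$.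

\begin{example}\label{ex:small}
For $M=1$ we have $Q_1(0)=1+\frac12+\frac12=2=2^1$: a tie. For $M=2$ the powers of $2$ modulo $9$ are $1,2,4,8,7,5$, each invertible residue once, and $\Psi_2(y)=|\cos\frac{2\pi y}3\cos\frac{2\pi y}9|$ takes the values
\[
\begin{array}{c|ccccc}
y&0&3,6&1,8&2,7&4,5\\ \hline
\Psi_2(y)&1&\frac12&\frac12\cos\frac{2\pi}9&\frac12\cos\frac{4\pi}9&\frac12\cos\frac{\pi}9
\end{array}
\]
Since $\cos\frac{2\pi}9+\cos\frac{4\pi}9=2\cos\frac\pi3\cos\frac\pi9=\cos\frac\pi9$, we get $Q_2(0)=2+2\cos\frac\pi9<4=2^2$. The second level breaks the tie. To repeat this gain $M/2$ times one needs it for every shift $\tau$, because the lower digits of $y$ act as a shift on the higher ones. This is why (H) is stated with $Q^*_{M_0}$.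
\end{example}

\subsection{Conventions}

From now on $p,b,\lambda,\mu$ are as in Theorem~\ref{thm:main}, and $\mathbb P,\mathbb E$ refer to the digits $d_l$. We write $\|t\|$ for the distance from $t$ to the nearest integer and $\{t\}$ for the fractional part. The Fourier transform is $\hat\mu(t)=\mathbb E\,e(-tx)$. For $m\ge0$ put $x^{(m)}=\sum_{l\le m}d_lp^{-l}$. We use constantly the self-similarity
\begin{equation}\label{eq:self}
x=x^{(m)}+p^{-m}x',\qquad x'\in[0,1],\quad x'\sim\mu\ \text{ independent of }d_1,\dots,d_m .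
\end{equation}
The letter $C$ denotes constants that depend only on $p,b,\lambda,I$ and may change from line to line.

\section{A Poisson approximation lemma}\label{sec:poisson}

To show that $Z_k^I(i;x)$ is close to its Poisson value for most $x$, and not only on average over $x$, we need its variance. As $Z_k^I$ is an average over words, its square is an average over pairs of words. The lemma therefore treats two counts at once.

\begin{lemma}\label{lem:poisson}
Let $\mathcal F_1\subset\dots\subset\mathcal F_{B+1}$ be $\sigma$-fields and let $X_\nu,X'_\nu$ $(1\le\nu\le B)$ be bounded, nonnegative, integer-valued and $\mathcal F_{\nu+1}$-measurable. Put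
\[
q_\nu=\mathbb E[X_\nu\mid\mathcal F_\nu],\quad q'_\nu=\mathbb E[X'_\nu\mid\mathcal F_\nu],\quad \kappa_\nu=q_\nu+q'_\nu,\quad R_\nu=X_\nu+X'_\nu,
\]
$\Lambda=\sum_\nu q_\nu$ and $\Lambda'=\sum_\nu q'_\nu$. Let $a>0$, let $u,u'$ be complex numbers with $|u|,|u'|\le1$, and put $W=\prod_\nu u^{X_\nu}u'^{X'_\nu}$ (with $0^0=1$) and $\zeta=a(1-u)+a(1-u')$. Then, with $C_a$ depending only on $a$,
\[
|\mathbb EW-e^{-\zeta}|\le C_a\Bigl(\mathbb E|\Lambda-a|+\mathbb E|\Lambda'-a|+\sum_\nu\mathbb E\kappa_\nu^2+\sum_\nu\mathbb ER_\nu(R_\nu-1)\Bigr).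
\]
\end{lemma}

The number $e^{-\zeta}$ is the joint generating function of two independent Poisson variables of mean $a$. The error terms ask that the compensators be nearly constant, that no single step carry much intensity, and that two events rarely fall in the same step.

\begin{proof}
\emph{One step.} Let $Y_\nu=u^{X_\nu}u'^{X'_\nu}$ and $z_\nu=(1-u)q_\nu+(1-u')q'_\nu$, so that $|z_\nu|\le2\kappa_\nu$. For $w_1,\dots,w_R$ in the closed unit disc, telescoping gives $\prod_iw_i-1=\sum_iw_1\cdots w_{i-1}(w_i-1)$, whence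
\[
\prod_{i\le R}w_i-1-\sum_{i\le R}(w_i-1)=\sum_{i\le R}(w_1\cdots w_{i-1}-1)(w_i-1).
\]
The term $i=1$ vanishes and the others have modulus at most $4\le4(i-1)$, so the right side is at most $2R(R-1)$ in modulus. Taking $X_\nu$ copies of $u$ and $X'_\nu$ copies of $u'$, and conditioning, we obtain
\[
\mathbb E[Y_\nu\mid\mathcal F_\nu]=1-z_\nu+r_\nu,\qquad |r_\nu|\le2\,\mathbb E[R_\nu(R_\nu-1)\mid\mathcal F_\nu].
\]

\emph{A stopped product.} The product of the $e^{z_\nu}Y_\nu$ is nearly a martingale, but it is unbounded on the rare event that the compensators are large. We stop it. Let $K_\nu=\sum_{\nu'\le\nu}\kappa_{\nu'}$ and $\chi_\nu=\mathbf 1\{K_\nu\le2a+2\}$; both are $\mathcal F_\nu$-measurable, and $\chi_\nu$ is nonincreasing in $\nu$. Let $V_0=1$, let $V_\nu$ be the product of $e^{z_{\nu'}}Y_{\nu'}$ over $\nu'\le\nu$ with $\chi_{\nu'}=1$, and put $c=4a+4$. The sum of $|z_{\nu'}|$ over the indices with $\chi_{\nu'}=1$ is at most $2(2a+2)=c$, so $|V_\nu|\le e^c$. Since $V_{\nu-1}$ is $\mathcal F_\nu$-measurable,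
\[
\mathbb E[V_\nu\mid\mathcal F_\nu]-V_{\nu-1}=V_{\nu-1}\chi_\nu\bigl(e^{z_\nu}(1-z_\nu+r_\nu)-1\bigr).
\]
The derivative of $t\mapsto e^{tz}(1-tz)$ is $-tz^2e^{tz}$, so $|e^z(1-z)-1|\le|z|^2e^{|z|}$. As $|z_\nu|\le c$ when $\chi_\nu=1$, summing over $\nu$ gives
\begin{equation}\label{eq:mart}
|\mathbb EV_B-1|\le e^{2c}\sum_\nu\mathbb E\bigl(4\kappa_\nu^2+2R_\nu(R_\nu-1)\bigr).
\end{equation}

\emph{Comparison of $W$ with $e^{-\zeta}V_B$.} Put $\Theta=|\Lambda-a|+|\Lambda'-a|$, and note that $|e^{-\zeta}|\le1$ because $\operatorname{Re}\zeta\ge0$. On $\{K_B\le2a+2\}$ nothing is stopped, so $V_B=e^ZW$ with $Z=\sum_\nu z_\nu$. Here $Z-\zeta=(1-u)(\Lambda-a)+(1-u')(\Lambda'-a)$ has modulus at most $2\Theta$, and also at most $|Z|+|\zeta|\le2c$. Hence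
\[
|W-e^{-\zeta}V_B|\le|1-e^{Z-\zeta}|\le|Z-\zeta|e^{|Z-\zeta|}\le2e^{2c}\Theta.
\]
On $\{K_B>2a+2\}$ we have $\Theta\ge\Lambda+\Lambda'-2a>2$, so $|W-e^{-\zeta}V_B|\le1+e^c\le(1+e^c)\Theta$. Thus $\mathbb E|W-e^{-\zeta}V_B|\le C_a\mathbb E\Theta$, and the lemma follows from \eqref{eq:mart} and $|e^{-\zeta}\mathbb EV_B-e^{-\zeta}|\le|\mathbb EV_B-1|$.
\end{proof}

\section{Small balls, Fourier averages, and powers of $b$}\label{sec:measure}

All events that we meet have the form $\|\beta x+c\|\le r$ with a dilation $\beta\ge1$. Dilating and reducing modulo $1$ does not make $\mu$ more concentrated.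

\begin{lemma}\label{lem:balls}
Let $x,y$ be independent with law $\mu$. For all $\beta\ge1$, $c\in\mathbb R$ and $r>0$,
\[
\mathbb P(\|\beta x+c\|\le r)\le Cr^{\gamma_\infty},\qquad \mathbb P(\|\beta(x-y)+c\|\le r)\le Cr^{\gamma_2},
\]
with $C$ depending only on $p$. In particular $\mu$ has no atoms.
\end{lemma}

\begin{proof}
First let $A$ be an interval of length $\ell\le1$, and choose $n\ge0$ with $p^{-n-1}<\ell\le p^{-n}$. The variable $x^{(n)}$ is a multiple of $p^{-n}$ that determines $d_1,\dots,d_n$. If $x\in A$, then $x^{(n)}$ lies in $A+[-p^{-n},0]$, which contains at most three multiples of $p^{-n}$. So $\mathbb P(x\in A)\le3(\max_d\lambda_d)^n=3p^{-n\gamma_\infty}\le3p\,\ell^{\gamma_\infty}$. If $x-y\in A$, then $x^{(n)}-y^{(n)}$ lies in $A+[-p^{-n},p^{-n}]$, which contains at most four multiples $t$ of $p^{-n}$. For each $t$, the Cauchy--Schwarz inequality gives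
\[
\mathbb P(x^{(n)}-y^{(n)}=t)=\sum_z\mathbb P(x^{(n)}=z+t)\,\mathbb P(x^{(n)}=z)\le\sum_z\mathbb P(x^{(n)}=z)^2=p^{-n\gamma_2},
\]
so $\mathbb P(x-y\in A)\le4p\,\ell^{\gamma_2}$.

Both claims of the lemma are trivial for $r\ge\frac12$ if $C\ge2$, so let $r<\frac12$. Write $\beta=p^m\theta$ with $m\ge0$ and $1\le\theta<p$, and condition on the first $m$ digits of $x$ and $y$. By \eqref{eq:self}, $\beta x+c=c'+\theta x'$ and $\beta(x-y)+c=c''+\theta(x'-y')$ with $c',c''$ now fixed. These quantities range over intervals of length less than $2p$, so at most $2p+1$ integers can be within $r$ of them. Each such integer confines $x'$, respectively $x'-y'$, to an interval of length $2r/\theta\le2r<1$, and the first part applies.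
\end{proof}

The second bound yields the saving from the leading digits.

\begin{lemma}\label{lem:L2}
For $\beta\ge1$ and integers $H\ge1$, $\ \sum_{|h|\le H}|\hat\mu(\beta h)|^2\le CH^{1-\gamma_2}$.
\end{lemma}

\begin{proof}
The Fej\'er kernel
\[
F(t)=\sum_{|h|<2H}\Bigl(1-\frac{|h|}{2H}\Bigr)e(ht)=\frac1{2H}\Bigl(\frac{\sin2\pi Ht}{\sin\pi t}\Bigr)^2
\]
satisfies $0\le F(t)\le\min\bigl(2H,\,1/(8H\|t\|^2)\bigr)$, since $|\sin\pi t|\ge2\|t\|$. Its coefficients are nonnegative, and at least $\frac12$ for $|h|\le H$. As $|\hat\mu(\beta h)|^2=\mathbb E\,e(h\beta(x-y))$ for independent $x,y\sim\mu$, the sum in the lemma is at most $2\,\mathbb EF(\beta(x-y))$. Split according to whether $\|\beta(x-y)\|$ is at most $1/H$ or lies in $(2^i/H,2^{i+1}/H]$, $i\ge0$. By Lemma~\ref{lem:balls},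
\[
\mathbb EF(\beta(x-y))\le2H\cdot CH^{-\gamma_2}+\sum_{i\ge0}\frac{H}{8\cdot4^i}\;C\Bigl(\frac{2^{i+1}}H\Bigr)^{\gamma_2}\le CH^{1-\gamma_2},
\]
the series converging because $\gamma_2<2$.
\end{proof}

The next lemma is the only place where $p\nmid b$ is used.

\begin{lemma}\label{lem:order}
There is an integer $n_0$, depending only on $p$ and $b$, such that for all $M\ge1$ the multiplicative order of $b$ modulo $p^M$ is at least $p^{M-n_0}$. Hence, for $R\ge1$, each residue modulo $p^M$ equals $b^{j-1}$ for at most $1+Rp^{n_0-M}$ indices $1\le j\le R$.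
\end{lemma}

\begin{proof}
Suppose $A=1+p^nt$ with $p\nmid t$ and $(p-1)n\ge2$. In the binomial expansion of $A^p$ the terms $\binom pip^{ni}t^i$ with $2\le i\le p-1$ are divisible by $p^{2n+1}$ and the term $i=p$ by $p^{pn}$; all are divisible by $p^{n+2}$. Hence $A^p=1+p^{n+1}t'$ with $t'\equiv t\not\equiv0\pmod p$. Take $A=b^{2(p-1)}>1$ and let $p^{n_0}$ be the exact power of $p$ dividing $A-1$. Then $n_0\ge1$ by Fermat's little theorem, and $n_0\ge3$ if $p=2$ because odd squares are $1$ modulo $8$; so $(p-1)n_0\ge2$. By induction $p^{n_0+i}$ is the exact power of $p$ dividing $A^{p^i}-1$. For $M>n_0$ the order of $A$ modulo $p^M$ thus divides $p^{M-n_0}$ but not $p^{M-n_0-1}$, so it equals $p^{M-n_0}$. The order of $b$ is at least the order of its power $A$. For $M\le n_0$ there is nothing to prove. Finally, two indices giving the same residue differ by a multiple of the order.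
\end{proof}

Applied to $A=4=1+3$, the argument shows that $4$ has order $3^{M-1}$ modulo $3^M$. The order of $2$ is also even, since it is $2$ modulo $3$; so it equals $2\cdot3^{M-1}$, the number of invertible residues.

\section{The sums $Q_M$ and hypothesis (H)}\label{sec:H}

The function $\Psi_M$ is even, since $|\psi(-t)|=|\psi(t)|$, and $p^M$-periodic, since $\psi$ is $1$-periodic.

\begin{lemma}\label{lem:Q}
\begin{enumerate}
\item[(i)] $Q^*_{M+M'}\le Q^*_MQ^*_{M'}$.
\item[(ii)] $p^{(1-\gamma_2)M}\le Q_M(\tau)\le p^{(1-\gamma_2/2)M}$ for all $\tau$.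
\item[(iii)] Under \textup{(H)} there is $\sigma$ with $0\le\sigma<\gamma_2$ and $Q^*_M\le Cp^{\sigma M}$ for all $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Write $y=y_0+p^Mt$ with $0\le y_0<p^M$ and $0\le t<p^{M'}$. The factors of $\Psi_{M+M'}(y+\tau)$ with $l\le M$ give $\Psi_M(y_0+\tau)$ by periodicity. For the others, $(y+\tau)/p^{M+i}=\bigl(t+(y_0+\tau)/p^M\bigr)/p^i$. Hence
\begin{equation}\label{eq:split}
Q_{M+M'}(\tau)=\sum_{y_0}\Psi_M(y_0+\tau)\,Q_{M'}\Bigl(\frac{y_0+\tau}{p^M}\Bigr)\le Q_M(\tau)\,Q^*_{M'}.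
\end{equation}

(ii) Let $P_z=\mathbb P(x^{(M)}=z/p^M)$ for $0\le z<p^M$, so that $\Psi_M(t)=|\sum_zP_z\,e(tz/p^M)|$. Orthogonality of the characters modulo $p^M$ gives $\sum_y\Psi_M(y+\tau)^2=p^M\sum_zP_z^2=p^{(1-\gamma_2)M}$. The lower bound follows from $\Psi_M\ge\Psi_M^2$, and the upper bound from the Cauchy--Schwarz inequality $Q_M(\tau)\le p^{M/2}p^{(1-\gamma_2)M/2}$.

(iii) Define $\sigma$ by $Q^*_{M_0}=p^{\sigma M_0}$. Then $\sigma<\gamma_2$ by (H), and $\sigma\ge1-\gamma_2\ge0$ by (ii). Writing $M=nM_0+r$ with $0\le r<M_0$, part (i) and the trivial bound $Q^*_r\le p^r$ give $Q^*_M\le p^{\sigma M_0n}p^r\le p^{M_0}p^{\sigma M}$.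
\end{proof}

Part (ii) locates (H): it requires $1-\gamma_2<\gamma_2$, that is $\gamma_2>\frac12$, and it holds as soon as $1-\gamma_2/2<\gamma_2$, that is $\gamma_2>\frac23$. The Cantor value $\log_32$ lies between these thresholds.

\begin{lemma}\label{lem:cantorQ}
For the Cantor--Lebesgue measure, $Q_1^*=2$ and $Q_2^*\le2\bigl(1+\cos\frac\pi{18}\bigr)<4=3^{2\gamma_2}$.
\end{lemma}

\begin{proof}
Let $g(\varphi)=\sum_{t=0}^2|\cos(\varphi+2\pi t/3)|$. As $|\cos|$ has period $\pi$, we have $g(\varphi)=\sum_{i=-1}^1|\cos(\varphi+i\pi/3)|$, which is even and has period $\pi/3$. For $|\varphi|\le\pi/6$ the three cosines are nonnegative and add up to $\cos\varphi+2\cos\varphi\cos\frac\pi3=2\cos\varphi$. Hence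
\[
g(\pi\vartheta/3)=2\cos(\pi\|\vartheta\|/3)\qquad(\vartheta\in\mathbb R),
\]
and $Q_1(\tau)=g(2\pi\tau/3)$ has maximum $2$. Now use \eqref{eq:split} with $M=M'=1$. With $\vartheta_t=2(t+\tau)/3$ we have $\Psi_1(t+\tau)=|\cos\pi\vartheta_t|=\cos\pi\|\vartheta_t\|$ and $Q_1((t+\tau)/3)=g(\pi\vartheta_t/3)$, so
\[
Q_2(\tau)=\sum_{t=0}^22\cos(\pi w_t)\cos(\pi w_t/3),\qquad w_t=\|\vartheta_t\|.
\]
The second level attains its maximum $2$ only when $w_t=0$, and the three $w_t$ cannot all be small. Indeed, modulo $1$ the $\vartheta_t$ form a coset of $\frac13\mathbb Z/\mathbb Z$, so the $w_t$ are $w,\ \frac13-w,\ \frac13+w$ for some $w\in[0,\frac16]$. The term with $w$ is at most $2\cos\pi w$. The other two values lie in $[\frac16,\frac12]$, where $\cos(\pi w_t)\ge0$ and $\cos(\pi w_t/3)\le\cos\frac\pi{18}$; moreover $\cos\pi(\frac13-w)+\cos\pi(\frac13+w)=\cos\pi w$. Therefore $Q_2(\tau)\le2\cos(\pi w)\bigl(1+\cos\frac\pi{18}\bigr)$.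
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:examples}, given Theorem~\ref{thm:main}]
(1) Lemma~\ref{lem:cantorQ} is (H) with $M_0=2$. The bases form a countable set, so one null set serves for all of them; the almost sure rate is \eqref{eq:rate} below.
(2) Passing from $\epsilon=0$ to $\epsilon$ changes $\psi$ by at most $2|\epsilon|$ uniformly, hence each of the nine products in $Q_2(\tau)$ by at most $4|\epsilon|$. So $Q_2^*\le2(1+\cos\frac\pi{18})+36|\epsilon|$, while $3^{2\gamma_2}=(\frac12+2\epsilon^2)^{-2}\to4$ as $\epsilon\to0$.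
(3) Lemma~\ref{lem:Q}(ii) gives $Q_1^*\le p^{1-\gamma_2/2}<p^{\gamma_2}$. For uniform digits from $D$ we have $\sum_d\lambda_d^2=1/|D|$, so $\gamma_2=\log_p|D|$.
\end{proof}

\section{The compensator}\label{sec:comp}

Assume (H) and fix $\sigma$ as in Lemma~\ref{lem:Q}(iii). Fix $I$, and put $a=|I|$, $T=\sup I$, $N=b^k$. The integrand in \eqref{eq:main} is the squared $\ell^2$ distance between two probability vectors, hence at most $2$, so we may assume that $k$ is large in terms of $p,b,\lambda,I$.

\subsection{Cells and blocks}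

Identify a word $\omega$ of length $k$ with the integer in $\{0,\dots,N-1\}$ that has these base-$b$ digits, and let $\Delta_\omega=[\omega/N,(\omega+1)/N)$. If $x$ has a unique expansion, which holds almost surely as $\mu$ has no atoms, then $\omega$ occurs at $j$ if and only if $\{b^{j-1}x\}\in\Delta_\omega$. We use this description by cells for all real numbers, and write $\operatorname{avg}_\omega=N^{-1}\sum_\omega$.

The blocks must meet two demands. At the start of a block enough randomness must remain for the conditional laws to be spread out, and at its end the revealed digits must determine the words that began in it. The second demand is met by leaving a gap of length $G$ before the next block. Put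
\[
\alpha=\min\bigl(\tfrac14,\tfrac12\gamma_\infty\bigr),\qquad s=\lfloor N^\alpha\rfloor,\qquad G=k+\lceil2k/\gamma_\infty\rceil,\qquad B=\lceil TN/s\rceil,
\]
\[
J_\nu=\{j:\ \nu s<j\le(\nu+1)s-G,\ j/N\in I\}\quad(1\le\nu\le B),\qquad J=\bigcup_\nu J_\nu,\qquad\bar a=|J|/N,
\]
\[
m_\nu=\lfloor\nu s\log_pb\rfloor,\qquad\mathcal F_\nu=\sigma(d_1,\dots,d_{m_\nu})\quad(1\le\nu\le B+1);
\]
see Figure~\ref{fig:blocks}. The length $s$ is much larger than $G$, so that the gaps are negligible, and much smaller than $N^{\gamma_\infty}$, so that a given word rarely appears in a given block. The first $s$ positions are discarded so that every $\mathcal F_\nu$ contains many digits.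

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,1.4)--(10.6,1.4) node[right]{$j$};
\draw[->] (0,0)--(10.6,0) node[right]{$l$};
\draw[line width=2.2pt] (1,1.4)--(6.2,1.4);
\draw[dashed] (1,1.4)--(1,0);
\draw[dashed] (9.4,1.4)--(9.4,0);
\node[above] at (1,1.5){$\nu s$};
\node[above] at (3.5,1.5){$J_\nu$};
\node[above] at (6.2,1.5){$(\nu+1)s-G$};
\node[above] at (9.4,1.5){$(\nu+1)s$};
\draw[|-|] (6.2,0.95)--(7.2,0.95);
\node[below] at (6.7,0.95){$k$};
\node[below] at (1,0){$m_\nu$};
\node[below] at (9.4,0){$m_{\nu+1}$};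
\end{tikzpicture}
\caption{Base-$b$ positions $j$ (top) and base-$p$ digit indices $l$ (bottom), aligned so that $b^j=p^l$. The block $J_\nu$ starts after the scale of the digits $d_1,\dots,d_{m_\nu}$. A word of length $k$ starting in $J_\nu$ ends well before the scale of $d_{m_{\nu+1}}$, because of the gap of length $G\ge3k$.}
\label{fig:blocks}
\end{figure}

The number of $j\ge1$ with $j/N\in I$ is $aN+O(1)$. All of them satisfy $j\le TN\le Bs$, and at most $s+GB$ of them lie outside $J$. Since $B\le CN^{1-\alpha}$,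
\begin{equation}\label{eq:lost}
N^{-1}\#\{j\notin J:j/N\in I\}\le CkN^{-\alpha},\qquad|\bar a-a|\le CkN^{-\alpha},\qquad \bar a\le C.
\end{equation}
For $j\in J_\nu$ put $\beta_j=b^{j-1}p^{-m_\nu}$. From $p^{m_\nu}\le b^{\nu s}\le b^{j-1}$, $\;p^{m_{\nu+1}}\ge b^{(\nu+1)s}/p$ and $G\ge3k$ we get
\begin{equation}\label{eq:scales}
\beta_j\ge1,\qquad b^{j-1}p^{-m_{\nu+1}}\le p\,b^{-G-1}\le\frac1{2N}\qquad(j\in J_\nu).
\end{equation}

For $j\in J_\nu$ let $P_j$ be the conditional law of $b^{j-1}x\bmod1$ given $\mathcal F_\nu$; by \eqref{eq:self} it is the law of $b^{j-1}x^{(m_\nu)}+\beta_jx'\bmod1$ with $x^{(m_\nu)}$ held fixed. Let $\rho=\sum_{j\in J}P_j$, a random measure on $\mathbb R/\mathbb Z$ of total mass $|J|$, and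
\[
\Lambda(\omega)=\rho(\Delta_\omega)=\sum_\nu\sum_{j\in J_\nu}\mathbb P\bigl(\{b^{j-1}x\}\in\Delta_\omega\mid\mathcal F_\nu\bigr).
\]

\begin{proposition}\label{prop:comp}
$\mathbb E\operatorname{avg}_\omega(\Lambda(\omega)-\bar a)^2\le CN^{-(\gamma_2-\sigma)/4}$.
\end{proposition}

\subsection{The Fourier coefficients of $\rho$}

Let $\hat\rho(h)=\int e(-ht)\,d\rho(t)$ for $h\in\mathbb Z$.

\begin{lemma}\label{lem:rho}
For integers $1\le H\le N^3$, $\ \sum_{1\le|h|\le H}\mathbb E|\hat\rho(h)|^2\le CN^{1+\sigma}H^{1-\gamma_2}$.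
\end{lemma}

\begin{proof}
For $j\in J_\nu$ we have $\hat P_j(h)=e(-hb^{j-1}x^{(m_\nu)})\,\hat\mu(h\beta_j)$: a random phase times a deterministic number of modulus $A_j(h)=|\hat\mu(h\beta_j)|$. Let $j\in J_\nu$ and $j'\in J_{\nu'}$ with $\nu\le\nu'$. By independence of the digits,
\[
\bigl|\mathbb E\,\hat P_j(h)\overline{\hat P_{j'}(h)}\bigr|=A_j(h)A_{j'}(h)\prod_{l\le m_\nu}\Bigl|\psi\Bigl(\frac{h(b^{j'-1}-b^{j-1})}{p^l}\Bigr)\Bigr|\prod_{m_\nu<l\le m_{\nu'}}\Bigl|\psi\Bigl(\frac{hb^{j'-1}}{p^l}\Bigr)\Bigr| .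
\]
Define $M$ by $p^M\le N<p^{M+1}$. Let $1\le|h|\le N^3$ and write $h=p^vh_0$ with $p\nmid h_0$. The factors with $l\le v$ equal $1$, so we keep the next $M$ factors, $l=v+1,\dots,v+M$, and bound all others by $1$. These indices are at most $m_\nu$: we have $p^v\le N^3<p^{3M+3}$, so $v+M\le4M+2\le m_1$ for large $k$, because $M=O(k)$ while $m_1$ grows like $N^\alpha$. Thus
\[
\bigl|\mathbb E\,\hat P_j(h)\overline{\hat P_{j'}(h)}\bigr|\le A_j(h)A_{j'}(h)\,\Gamma_{jj'},\qquad\Gamma_{jj'}=\Psi_M\bigl(h_0(b^{j'-1}-b^{j-1})\bigr).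
\]
Both sides are symmetric in $j,j'$, as $\Psi_M$ is even, so the bound holds for all $j,j'\in J$. From $A_jA_{j'}\le\frac12(A_j^2+A_{j'}^2)$ and symmetry,
\[
\mathbb E|\hat\rho(h)|^2\le\sum_{j\in J}A_j(h)^2\sum_{j'\in J}\Gamma_{jj'} .
\]
This separates the two savings. Fix $j$. All $j'\in J$ satisfy $j'\le TN<Tp^{M+1}$, so by Lemma~\ref{lem:order} $b^{j'-1}$ takes each residue modulo $p^M$ at most $C$ times. Since $p$ is prime, $h_0$ is invertible modulo $p^M$, and $y\mapsto h_0(y-b^{j-1})$ permutes the residues. As $\Psi_M$ is $p^M$-periodic, $\sum_{j'}\Gamma_{jj'}\le CQ_M(0)\le CN^\sigma$, uniformly in $h$ and $j$. Now sum over $h$, apply Lemma~\ref{lem:L2} with $\beta=\beta_j\ge1$, and use $|J|\le CN$.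
\end{proof}

\subsection{From Fourier coefficients to cells}

The indicator of a cell has Fourier coefficients of size $1/|h|$, too slowly decaying to be cut off, so we smooth it. A majorant alone suffices, because the average of $\Lambda(\omega)$ over $\omega$ is known exactly.

\begin{proof}[Proof of Proposition~\ref{prop:comp}]
Let $\eta=N^{-(\gamma_2-\sigma)/4}\le1$, and let $f$ be the $1$-periodization of the convolution $\mathbf 1_{[0,(1+\eta)/N]}*\frac N\eta\mathbf 1_{[-\eta/N,0]}$. On $\mathbb R$ this convolution is the average of the first indicator over $[t,t+\eta/N]$: a continuous trapezoid equal to $1$ on $[0,1/N]$. So $f$ is continuous and $f\ge\mathbf 1_{[0,1/N]}$ on $[0,1)$. Its Fourier coefficients $\hat f(h)$ are products of the Fourier transforms of the two factors, which are bounded by $\min(2/N,1/|h|)$ and $\min(1,N/(\eta|h|))$. Hence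
\[
\hat f(0)=\frac{1+\eta}N,\qquad|\hat f(h)|\le\min\Bigl(\frac2N,\frac N{\eta h^2}\Bigr),
\]
and the Fourier series of $f$ converges absolutely to $f$. Integrating $f(t-\omega/N)$ against $\rho$ gives
\begin{equation}\label{eq:major}
0\le\Lambda(\omega)\le\bar a(1+\eta)+\mathcal E_\omega,\qquad\mathcal E_\omega=\sum_{h\ne0}\hat f(h)\,e(-h\omega/N)\,\hat\rho(-h).
\end{equation}
Group the frequencies by their residue $r$ modulo $N$. By orthogonality, then the Cauchy--Schwarz inequality with $\sum_{h\equiv r}(1+|h|/N)^{-2}\le2\sum_{n\ge1}n^{-2}\le4$,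
\[
\operatorname{avg}_\omega|\mathcal E_\omega|^2=\sum_{r\bmod N}\Bigl|\sum_{h\equiv r,\,h\ne0}\hat f(h)\hat\rho(-h)\Bigr|^2\le4\sum_{h\ne0}\Bigl(1+\frac{|h|}N\Bigr)^2|\hat f(h)|^2|\hat\rho(h)|^2 .
\]
The weight $(1+|h|/N)^2|\hat f(h)|^2$ is at most $16N^{-2}$ for $|h|\le N$, and at most $(2|h|/N)^2N^2\eta^{-2}h^{-4}=4\eta^{-2}h^{-2}$ for $|h|>N$. Let $\mathcal V=\mathbb E\operatorname{avg}_\omega|\mathcal E_\omega|^2$. Apply Lemma~\ref{lem:rho} with $H=N$ for $|h|\le N$, and with $H=\min(2^{i+1}N,N^3)$ on the range $2^iN<|h|\le H$; for $|h|>N^3$ use $|\hat\rho|\le|J|\le CN$. This gives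
\[
\mathcal V\le CN^{\sigma-\gamma_2}+C\eta^{-2}\Bigl(\sum_{i\ge0}\frac{N^{1+\sigma}(2^{i+1}N)^{1-\gamma_2}}{(2^iN)^2}+\frac{N^2}{N^3}\Bigr)\le C\eta^{-2}\bigl(N^{\sigma-\gamma_2}+N^{-1}\bigr).
\]
Since $\gamma_2-\sigma\le1$ and $N^{\sigma-\gamma_2}=\eta^4$, we obtain $\mathcal V\le C\eta^2$. This is where (H) is used: it makes $\eta$ a negative power of $N$.

By \eqref{eq:major} and Minkowski's inequality in $L^2(\mathbb P\times\operatorname{avg}_\omega)$, $\mathbb E\operatorname{avg}_\omega\Lambda(\omega)^2\le(\bar a(1+\eta)+\sqrt{\mathcal V})^2$. The cells partition $[0,1)$, so $\operatorname{avg}_\omega\Lambda(\omega)=\bar a$ exactly. Therefore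
\[
\mathbb E\operatorname{avg}_\omega(\Lambda-\bar a)^2=\mathbb E\operatorname{avg}_\omega\Lambda^2-\bar a^2\le3\bar a^2\eta+4\bar a\sqrt{\mathcal V}+\mathcal V\le C\eta.\qedhere
\]
\end{proof}

\section{Proof of the mean-square bound}\label{sec:L2}

We now prove \eqref{eq:main}. Let $S(\omega)=\#\{j\ge1:j/N\in I,\ \{b^{j-1}x\}\in\Delta_\omega\}$ and let $X_\nu(\omega)$ be the number of such $j$ in $J_\nu$. The count $X_\nu(\omega)$ depends on all digits of $x$ through carries, so it is not $\mathcal F_{\nu+1}$-measurable. We replace it by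
\[
\tilde X_\nu(\omega)=\#\{j\in J_\nu:\{b^{j-1}x^{(m_{\nu+1})}\}\in\Delta_\omega\},
\]
which is. Put $\tilde S(\omega)=\sum_\nu\tilde X_\nu(\omega)$, $q_\nu(\omega)=\mathbb E[\tilde X_\nu(\omega)\mid\mathcal F_\nu]$ and $\tilde\Lambda(\omega)=\sum_\nu q_\nu(\omega)$. Each $j$ contributes to exactly one cell, so
\begin{equation}\label{eq:avg}
\operatorname{avg}_\omega\tilde X_\nu(\omega)=|J_\nu|/N,\qquad \mathbb E\operatorname{avg}_\omega\tilde\Lambda(\omega)=\bar a .
\end{equation}
We shall apply Lemma~\ref{lem:poisson} to $\tilde X_\nu(\omega)$, $\tilde X_\nu(\omega')$ for each pair $(\omega,\omega')$ and average over all $N^2$ pairs. Let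
\[
\delta=\min\bigl((\gamma_2-\sigma)/8,\ \alpha/2\bigr)>0 .
\]

\medskip\noindent\textbf{Step 1: truncation is harmless.}
The cell of $\{b^{j-1}y\}$ has index $\lfloor b^{j-1+k}y\rfloor\bmod N$. For $j\in J_\nu$ we have $j-1+k\le L:=(\nu+1)s-G+k-1$, and $\lfloor b^ny\rfloor=\lfloor\lfloor b^Ly\rfloor/b^{L-n}\rfloor$ for $n\le L$. So $x$ and $x^{(m_{\nu+1})}$ give the same cells at all $j\in J_\nu$ outside the event $\mathcal B_\nu$ that $\lfloor b^Lx\rfloor\ne\lfloor b^Lx^{(m_{\nu+1})}\rfloor$. On $\mathcal B_\nu$ an integer lies in $(b^Lx^{(m_{\nu+1})},b^Lx]$, so that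
\[
\|b^Lx\|\le b^Lp^{-m_{\nu+1}}\le p\,b^{k-G}\le p\,N^{-2/\gamma_\infty},
\]
and $\mathbb P(\mathcal B_\nu)\le CN^{-2}$ by Lemma~\ref{lem:balls}. Since $\sum_\omega|X_\nu(\omega)-\tilde X_\nu(\omega)|\le2|J_\nu|\mathbf 1_{\mathcal B_\nu}$,
\begin{equation}\label{eq:trunc}
\mathbb E\operatorname{avg}_\omega\sum_\nu|X_\nu(\omega)-\tilde X_\nu(\omega)|\le2\bar a\cdot CN^{-2}\le CN^{-2}.
\end{equation}
Now $\Lambda(\omega)=\sum_\nu\mathbb E[X_\nu(\omega)\mid\mathcal F_\nu]$, so $\mathbb E|\tilde\Lambda(\omega)-\Lambda(\omega)|\le\sum_\nu\mathbb E|X_\nu(\omega)-\tilde X_\nu(\omega)|$. With Proposition~\ref{prop:comp}, the Cauchy--Schwarz inequality and \eqref{eq:lost},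
\begin{equation}\label{eq:lam}
\mathbb E\operatorname{avg}_\omega|\tilde\Lambda(\omega)-a|\le C\bigl(N^{-2}+N^{-(\gamma_2-\sigma)/8}+kN^{-\alpha}\bigr)\le CN^{-\delta}.
\end{equation}
Also $S(\omega)-\sum_\nu X_\nu(\omega)\ge0$ counts occurrences at discarded positions, and its average over $\omega$ is the first quantity in \eqref{eq:lost}. With \eqref{eq:trunc},
\begin{equation}\label{eq:S}
\mathbb E\operatorname{avg}_\omega|S(\omega)-\tilde S(\omega)|\le CkN^{-\alpha}\le CN^{-\delta}.
\end{equation}

\medskip\noindent\textbf{Step 2: each block has small intensity.}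
Let $j\in J_\nu$. By \eqref{eq:scales}, $b^{j-1}x$ is within $\frac1{2N}$ of $b^{j-1}x^{(m_{\nu+1})}$. So $\{b^{j-1}x^{(m_{\nu+1})}\}\in\Delta_\omega$ implies $\|b^{j-1}x-(\omega+\frac12)/N\|\le\frac1N$. Given $\mathcal F_\nu$, $b^{j-1}x$ is a constant plus $\beta_jx'$ with $\beta_j\ge1$, so Lemma~\ref{lem:balls} gives $q_\nu(\omega)\le CsN^{-\gamma_\infty}\le CN^{-\gamma_\infty/2}$. With $\kappa_\nu=q_\nu(\omega)+q_\nu(\omega')$ and \eqref{eq:avg},
\[
\operatorname{avg}_{\omega,\omega'}\sum_\nu\mathbb E\kappa_\nu^2\le CN^{-\gamma_\infty/2}\operatorname{avg}_{\omega,\omega'}\mathbb E\bigl(\tilde\Lambda(\omega)+\tilde\Lambda(\omega')\bigr)\le CN^{-\gamma_\infty/2}\le CN^{-\delta}.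
\]

\medskip\noindent\textbf{Step 3: two occurrences in one block are rare.}
With $R_\nu=\tilde X_\nu(\omega)+\tilde X_\nu(\omega')$,
\[
R_\nu(R_\nu-1)=\tilde X_\nu(\omega)(\tilde X_\nu(\omega)-1)+\tilde X_\nu(\omega')(\tilde X_\nu(\omega')-1)+2\tilde X_\nu(\omega)\tilde X_\nu(\omega').
\]
By \eqref{eq:avg} the last term averages to $2(|J_\nu|/N)^2$, and the sum of these over $\nu$ is at most $2\bar as/N$. Next, $\operatorname{avg}_\omega\tilde X_\nu(\omega)(\tilde X_\nu(\omega)-1)$ is $N^{-1}$ times the number of ordered pairs $j\ne j'$ in $J_\nu$ for which the truncated points lie in the same cell. In that case $\|(b^{j-1}-b^{j'-1})x^{(m_{\nu+1})}\|\le\frac1N$, hence $\|(b^{j-1}-b^{j'-1})x\|\le\frac1N+\frac1{2N}$ by \eqref{eq:scales}. As $|b^{j-1}-b^{j'-1}|\ge1$, Lemma~\ref{lem:balls} bounds the probability by $CN^{-\gamma_\infty}$. Since $Bs\le CN$,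
\[
\operatorname{avg}_{\omega,\omega'}\sum_\nu\mathbb ER_\nu(R_\nu-1)\le\frac{Cs}N+\frac{C\,Bs^2}{N^{1+\gamma_\infty}}\le C\bigl(N^{-3/4}+N^{-\gamma_\infty/2}\bigr)\le CN^{-\delta}.
\]

\medskip\noindent\textbf{Step 4: generating functions.}
For $\theta\in[0,1]$ and $u=e(\theta)$ let
\[
U=\operatorname{avg}_\omega u^{S(\omega)}=\sum_iZ^I_k(i;x)\,e(i\theta),\qquad\tilde U=\operatorname{avg}_\omega u^{\tilde S(\omega)},\qquad\Phi=e^{a(u-1)}=\sum_ie^{-a}\frac{a^i}{i!}\,e(i\theta).
\]
Apply Lemma~\ref{lem:poisson} first with $u'=1$, where $W=u^{\tilde S(\omega)}$ and $e^{-\zeta}=\Phi$, then with $u'=\bar u$, where $W=u^{\tilde S(\omega)}\bar u^{\tilde S(\omega')}$ and $e^{-\zeta}=|\Phi|^2$. Averaging over $(\omega,\omega')$ and using \eqref{eq:lam} and Steps 2 and 3, we get, uniformly in $\theta$,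
\[
\mathbb E\tilde U=\Phi+O(N^{-\delta}),\qquad\mathbb E|\tilde U|^2=\operatorname{avg}_{\omega,\omega'}\mathbb E\,u^{\tilde S(\omega)}\bar u^{\tilde S(\omega')}=|\Phi|^2+O(N^{-\delta}).
\]
Since $|\Phi|\le1$, this gives $\mathbb E|\tilde U-\Phi|^2=\mathbb E|\tilde U|^2-2\operatorname{Re}(\overline\Phi\,\mathbb E\tilde U)+|\Phi|^2\le CN^{-\delta}$. From $|U-\tilde U|\le2$, the bound $|u^n-u^{n'}|\le2|n-n'|$ for integers $n,n'$, and \eqref{eq:S},
\[
\mathbb E|U-\tilde U|^2\le2\,\mathbb E|U-\tilde U|\le4\,\mathbb E\operatorname{avg}_\omega|S(\omega)-\tilde S(\omega)|\le CN^{-\delta}.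
\]
Hence $\mathbb E|U-\Phi|^2\le CN^{-\delta}$ uniformly in $\theta$. Parseval's identity for the series $U-\Phi$ in $\theta$ gives
\[
\mathbb E\sum_i\Bigl|Z^I_k(i;x)-e^{-a}\frac{a^i}{i!}\Bigr|^2=\int_0^1\mathbb E|U-\Phi|^2\,d\theta\le Cb^{-\delta k},
\]
which is \eqref{eq:main}.

\section{Almost sure statements and excluded bases}\label{sec:as}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Fix $I$ and $\delta'<\delta$. By \eqref{eq:main} the series $\sum_kb^{\delta'k}\sum_i|Z^I_k(i;x)-e^{-|I|}|I|^i/i!|^2$ has finite $\mu$-integral, so it converges almost everywhere and its terms tend to $0$: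
\begin{equation}\label{eq:rate}
\sum_i\Bigl|Z^I_k(i;x)-e^{-|I|}\frac{|I|^i}{i!}\Bigr|^2=o(b^{-\delta'k})\qquad\text{for $\mu$-almost every }x.
\end{equation}
A sequence $\delta'\uparrow\delta$ gives one null set for all $\delta'<\delta$. The case $I=(0,1]$ is Poisson genericity in base $b$.

For the point processes we use Kallenberg's theorem \cite[Prop.~3.22]{Resnick}. Let $\xi$ be a simple point process on $(0,\infty)$, that is, one without multiple points. Let $\mathcal T$ be a basis of relatively compact open sets, closed under finite unions and intersections, with $\xi(\partial A)=0$ almost surely for each $A\in\mathcal T$. If $\mathbb P(\xi_k(A)=0)\to\mathbb P(\xi(A)=0)$ and $\mathbb E\xi_k(A)\to\mathbb E\xi(A)<\infty$ for all $A\in\mathcal T$, then $\xi_k$ converges to $\xi$ in law.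

Let $\xi$ be the unit-rate Poisson process and $\mathcal T$ the countable family of finite unions of open intervals with positive rational endpoints, the empty set included. The process $\xi$ is simple, and it does not charge the finite set $\partial A$. Fix $x$ such that \eqref{eq:rate} holds for every nonempty $A\in\mathcal T$ in place of $I$; the only randomness is now in $\omega$. The probability that $\xi_k(A)=0$ is $Z^A_k(0;x)\to e^{-|A|}$. Exactly one word occurs at each position, so the mean of $\xi_k(A)$ is $b^{-k}\#\{j:j/b^k\in A\}\to|A|$. Kallenberg's theorem applies.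
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cantor}]
Take $p=3$, $b=2$, $\lambda=(\frac12,0,\frac12)$ and $I=(0,1]$. Hypothesis (H) holds by Lemma~\ref{lem:cantorQ}, and the assertions are \eqref{eq:main} and \eqref{eq:rate}.
\end{proof}

The base cannot be arbitrary. If $b$ is a power of $p$, then $b^{j-1}\equiv0\pmod{p^M}$ for all $j>M$, so Lemma~\ref{lem:order} fails; and so does the theorem.

\begin{proposition}\label{prop:powers}
Let $b=p^r$ with $r\ge1$, and let $\lambda$ be neither uniform nor a point mass. Then $\mu_\lambda$-almost every $x$ is neither normal to base $b$ nor Poisson generic in base $b$.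
\end{proposition}

\begin{proof}
Almost surely the base-$b$ digits of $x$ are the consecutive blocks of $r$ digits $d_l$. They are independent and identically distributed, and some digit $d^*$ has probability $\lambda^*=(\max_d\lambda_d)^r>1/b$. By the strong law of large numbers $d^*$ has frequency $\lambda^*\ne1/b$, so $x$ is not normal. Let $\mathcal A_k$ be the set of words of length $k$ with at least $\frac k2(\lambda^*+1/b)$ letters $d^*$. Chebyshev's inequality for a uniform random word gives $|\mathcal A_k|/b^k\le C/k$. Chebyshev's inequality under $\mu_\lambda$ shows that the word at a given position lies outside $\mathcal A_k$ with probability at most $C/k$. So the proportion $Y_k$ of positions $j\le b^k$ whose word is outside $\mathcal A_k$ has mean at most $C/k$, and $\sum_nY_{n^2}<\infty$ almost surely. A word that occurs either lies in $\mathcal A_k$ or uses up one of these positions, so $1-Z_k(0;x)\le|\mathcal A_k|/b^k+Y_k$. Along $k=n^2$ this tends to $0$, and $Z_k(0;x)$ does not converge to $e^{-1}$.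
\end{proof}

For the Cantor--Lebesgue measure, Theorem~\ref{thm:main} thus covers all bases $b$ with $3\nmid b$, and the powers of $3$ fail. We make no claim about bases divisible by $3$ that are not powers of $3$, nor about measures for which (H) fails.

\begin{thebibliography}{9}

\bibitem{NNM}
\emph{Normal Numbers And Measures},
\texttt{https://caojun1860.github.io/\allowbreak presentations/\allowbreak 25\%E6\%9D\%AD\allowbreak\%E5\%B7\%9E\allowbreak\%E8\%B0\%83\allowbreak\%E9\%9D\%92\allowbreak\%E5\%B9\%B4\allowbreak\%E5\%92\%8C\allowbreak\%E5\%88\%86\allowbreak\%E6\%9E\%90\allowbreak\%E4\%BC\%9A\allowbreak\%E8\%AE\%AE\allowbreak-6-\allowbreak\%E5\%BC\%A0\allowbreak\%E4\%BF\%8A\allowbreak\%E5\%BC\%BA.pdf}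
(non-ASCII characters of the address percent-encoded).

\bibitem{Resnick}
Resnick, \emph{Extreme Values, Regular Variation and Point Processes}.

\end{thebibliography}
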